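# Double values of monotone operators and $\delta$-convex hypersurfaces

## A parabola of double values

Work in the plane. At every point $(a,a^2)$ of the parabola place two vectors,
$$P_+(a)=\big(a,\tfrac12\big),\qquad P_-(a)=\big(3a,-\tfrac12\big),$$
and place nothing elsewhere. We check that any two of these vectors, sitting at $(a,a^2)$ and $(a',a'^2)$, satisfy the monotonicity inequality: the inner product of the difference of the vectors with the difference of the points is nonnegative.

- For $P_+(a)$ and $P_+(a')$ the inner product is $(a-a')\cdot(a-a')+0=(a-a')^2$.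
- For $P_-(a)$ and $P_-(a')$ it is $3(a-a')^2$.
- For $P_+(a)$ and $P_-(a')$ it is $(a-3a')(a-a')+1\cdot(a^2-a'^2)=(a-a')(a-3a'+a+a')=2(a-a')^2$.

So we have a monotone "operator" with two values at every point of a whole curve.

To see where the numbers come from, put $g(a)=a^2$ and $\mu(a)=2a$. Then
$$P_\epsilon(a)=\big(\mu(a)-\tfrac\epsilon2g'(a),\ \tfrac\epsilon2\big),\qquad\epsilon=\pm1 .$$
Now let $g$ be any $C^1$ function and $\mu$ any function on the line with
$$|g'(a)-g'(a')|\le\mu(a)-\mu(a')\qquad(a'\le a).$$
For $a'\le a$ and signs $\epsilon,\epsilon'$, the inner product for $P_\epsilon(a)$ at $(a,g(a))$ and $P_{\epsilon'}(a')$ at $(a',g(a'))$ is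
$$(\mu(a)-\mu(a'))(a-a')+\tfrac\epsilon2\big[g(a)-g(a')-g'(a)(a-a')\big]-\tfrac{\epsilon'}2\big[g(a)-g(a')-g'(a')(a-a')\big].$$
By the mean value theorem each bracket is at most $(\mu(a)-\mu(a'))(a-a')$ in absolute value, so the sum is $\ge0$. The construction works for the graph of every such $g$.

Which curves do we get? The condition on $g$ and $\mu$ says exactly that $\mu+g'$ and $\mu-g'$ are nondecreasing. Since $g'=\frac12(\mu+g')-\frac12(\mu-g')$, the function $g$ is a difference of two convex functions. So over a one-dimensional base, this recipe puts double values only on graphs of differences of convex functions.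

Over a base $W$ of higher dimension, $\mu$ becomes a map from $W$ to $W^*$. A monotone map of several variables need not be a gradient, and then there is no function to integrate $\mu$ to. Do the sets of double values still sit on graphs of differences of convex functions? That is what these notes settle in part: no in some infinite-dimensional spaces, yes in all finite-dimensional ones.

## Exceptional sets, Lipschitz hypersurfaces, $\delta$-convexity

Let $X$ be a separable real Banach space with dual $X^*$.

**Definition (monotone operator, exceptional set).** An operator $T:X\to2^{X^*}$ (values may be empty) is *monotone* if $\langle x^*-y^*,x-y\rangle\ge0$ whenever $x^*\in T(x)$, $y^*\in T(y)$. It is *multivalued at $x$* if $T(x)$ has at least two points; the set of such $x$ is the *exceptional set*.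

The standard example is the subdifferential $\partial f$ of a continuous convex $f:X\to\mathbb R$, where $\partial f(x)=\{x^*:f(y)\ge f(x)+\langle x^*,y-x\rangle\ \forall y\}$. It is nonempty everywhere and has at least two points exactly where $f$ is not Gateaux differentiable. For $f(x)=|x|$ on $\mathbb R$ the exceptional set is $\{0\}$.

**Definition (hypersurfaces).** A set $A\subset X$ is a *Lipschitz hypersurface* if $A=\{w+f(w)v:w\in W\}$ with a closed hyperplane $W$ (a closed linear subspace of codimension $1$), a vector $v\in X\setminus W$ and a Lipschitz $f:W\to\mathbb R$. If moreover $f$ is *$\delta$-convex*, that is, a difference of two continuous convex functions on $W$, then $A$ is a *Lipschitz $\delta$-convex hypersurface*.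

For instance, $f(w)=\int_0^w\sin(1/t)\,dt$ on $\mathbb R$ is Lipschitz with constant $1$ but not $\delta$-convex. A difference of convex functions on the line has a right derivative that is a difference of nondecreasing functions, hence of bounded variation on $[-1,1]$, whereas $\sin(1/t)$ has infinite variation near $0$. On the other hand $f(w)=\min(|w|,1)=|w|-\max(|w|-1,0)$ is Lipschitz and $\delta$-convex.

The following two results are taken as known.

**Theorem A.** Let $X$ be a separable Banach space and $T:X\to2^{X^*}$ monotone. The exceptional set of $T$ can be covered by countably many Lipschitz hypersurfaces.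

**Theorem B.** Let $X$ be a separable Banach space and $f$ a continuous convex function on $X$. The set of all Gateaux non-differentiability points of $f$ can be covered by countably many Lipschitz $\delta$-convex hypersurfaces.

So for $T=\partial f$ the hypersurfaces of Theorem A may be taken $\delta$-convex. The problem, posed in Luděk Zajíček's "Supergeneric results and Gateâux differentiability of convex and Lipschitz functions on small sets", is whether the exceptional set in Theorem A can *always* be covered by countably many Lipschitz $\delta$-convex hypersurfaces.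

On $X=\mathbb R$ the answer is yes, by hand. Here $W=\{0\}$ and hypersurfaces are single points. If $T$ is multivalued at $x$, the open interval $(\inf T(x),\sup T(x))$ is nonempty. For different $x$ these intervals are disjoint, by monotonicity, and each contains a rational number. So the exceptional set is countable.

**Theorem 1.** Let $X$ be a separable Banach space with a complemented subspace isomorphic to $c_0\oplus\ell^1$ (for example $X=c_0\oplus\ell^1$). There is a monotone $T:X\to2^{X^*}$ whose exceptional set cannot be covered by countably many Lipschitz $\delta$-convex hypersurfaces.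

**Theorem 2.** Let $\dim X<\infty$ and let $T:X\to2^{X^*}$ be monotone. There is a continuous convex $\Phi:X\to\mathbb R$ that is non-differentiable at every point at which $T$ is multivalued. Hence, by Theorem B, the exceptional set is covered by countably many Lipschitz $\delta$-convex hypersurfaces.

**Theorem 3.** If $\dim X<\infty$ and $A\subset X$, the following are equivalent: (i) $A$ is contained in the exceptional set of some monotone operator; (ii) $A$ is contained in the non-differentiability set of some continuous convex function; (iii) $A$ is covered by countably many Lipschitz $\delta$-convex hypersurfaces.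

Theorem 1 alone answers the problem: **no**. Its proof is independent of Theorems 2 and 3. The remaining infinite-dimensional separable spaces, such as $\ell^2$, are not decided here.

(A subspace $Y$ is *complemented* if $X=Y\oplus Z'$ with both summands closed. We use $c_0^*=\ell^1$ and $(\ell^1)^*=\ell^\infty$ throughout.)

## Double values on a graph over a convex set

We first repeat the planar computation over a general base. Let $W$ be a Banach space, $X=W\times\mathbb R$, $v=(0,1)$, so that $X^*=W^*\times\mathbb R$. For $w',w$ in a convex set write $w_t=w'+t(w-w')$.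

**Lemma 4.** Let $U\subset W$ be open and convex, $g:U\to\mathbb R$, and $dg,\mu:U\to W^*$. For $w',w\in U$ put $\gamma(t)=g(w_t)$ and $\sigma(t)=\langle\mu(w_t),w-w'\rangle$. Suppose that always $\gamma\in C^1[0,1]$, $\gamma'(t)=\langle dg(w_t),w-w'\rangle$, and
$$|\gamma'(t_2)-\gamma'(t_1)|\le\sigma(t_2)-\sigma(t_1)\qquad(0\le t_1\le t_2\le1).\tag{1}$$
Put $T(w+g(w)v)=\{P_+(w),P_-(w)\}$ with $P_\epsilon(w)=\big(\mu(w)-\frac\epsilon2dg(w),\frac\epsilon2\big)$ for $w\in U$, and $T=\emptyset$ elsewhere. Then $T$ is monotone, and it is multivalued at every point of the graph $\{w+g(w)v:w\in U\}$.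

*Proof.* For $w,w'\in U$ and signs $\epsilon,\epsilon'$, expand:
$$\big\langle P_\epsilon(w)-P_{\epsilon'}(w'),(w-w',g(w)-g(w'))\big\rangle=\sigma(1)-\sigma(0)+\tfrac\epsilon2[\gamma(1)-\gamma(0)-\gamma'(1)]-\tfrac{\epsilon'}2[\gamma(1)-\gamma(0)-\gamma'(0)].$$
There is $c\in(0,1)$ with $\gamma(1)-\gamma(0)=\gamma'(c)$. By (1), $\sigma$ is nondecreasing and each bracket is at most $\sigma(1)-\sigma(0)$ in absolute value. So the expression is $\ge0$. The values $P_\pm(w)$ differ because their last coordinates are $\pm\frac12$. $\square$

**What happens if $\mu$ has a potential.** Suppose (1) holds and $\mu(w)\in\partial S(w)$ for a continuous convex $S:U\to\mathbb R$. Along a segment, $\sigma(t)$ is a subgradient of the convex function $t\mapsto S(w_t)$ at $t$. Hence $S(w_t)=S(w_0)+\int_0^t\sigma$, and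
$$(S\pm g)(w_t)=(S\pm g)(w_0)+\int_0^t(\sigma\pm\gamma').$$
By (1) the integrand is nondecreasing. So $S+g$ and $S-g$ are convex, and $g=\frac12(S+g)-\frac12(S-g)$ is a difference of continuous convex functions on $U$. A counterexample built from Lemma 4 must therefore use a $\mu$ that is not a gradient, and it must be impossible to replace this $\mu$ by a gradient.

## The block $a^2\theta(b)$ and a field that is not a gradient

The counterexample will be a sum $g=\sum_ig_0(x_i,y_i)$ over $x\in c_0$, $y\in\ell^1$, with a block $g_0(a,b)=a^2\theta(b)$. For $0<b\le e^{-2}$ put $L=\ln(1/b)\ge2$ and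
$$\theta(b)=\frac bL,\qquad\theta'=\frac1L+\frac1{L^2},\qquad\theta''=\frac1b\Big(\frac1{L^2}+\frac2{L^3}\Big)>0,$$
and $\theta(b)=0$ for $b\le0$. Since $\theta(b)/b\to0$ and $\theta'(b)\to0$ as $b\downarrow0$, we have $\theta\in C^1((-\infty,e^{-2}])$ with $\theta'(0)=0$. Moreover $0\le\theta(b)\le b^+/2$, $0\le\theta'\le\frac34$, and for $b>0$
$$\frac{\theta'^2}{b\,\theta''}=\frac{(1+1/L)^2}{1+2/L}=1+\frac1{L^2+2L}\le\frac98.\tag{2}$$

**Why a logarithm.** Monotonicity will need an inequality $\theta'^2\le C\,b\,\theta''$. It limits $\theta$: where $\theta'>0$ it says $(-1/\theta')'\ge1/(Cb)$, and integrating from $b$ to $b_0$ gives $1/\theta'(b)\ge\frac1C\ln(b_0/b)$, so $\theta'(b)\le C/\ln(b_0/b)$. At the end we need $\sum_k\theta(2^{-k}\rho)/(2^{-k}\rho)=\infty$. A power $\theta(b)=b^{1+\alpha}$ with $\alpha>0$ makes that sum converge, and $\theta(b)=b$ violates the inequality. The function $b/\ln(1/b)$ satisfies both requirements.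

**A gradient for the block, and the point at which it breaks.** Along a segment with $b>0$ and direction $(h,k)$, the second derivative of $g_0$ is
$$\gamma''=2\theta h^2+4a\theta'hk+a^2\theta''k^2.$$
Let $|a|\le1$. Then $2\theta\le b$, and by (2) $4\theta'|hk|\le4\sqrt{9/8}\,(\sqrt b|h|)(\sqrt{\theta''}|k|)\le5bh^2+2\theta''k^2$, because $4\sqrt{9/8}=\sqrt{18}<\sqrt{40}=2\sqrt{10}$. Hence
$$|\gamma''|\le6bh^2+3\theta''k^2.\tag{3}$$
Since $b\le1$, the convex $C^1$ function $S_0(a,b)=3a^2+3\theta(b)$, whose second derivative along the segment is $6h^2+3\theta''k^2$, dominates $g_0$ in the sense that $S_0\pm g_0$ are convex. (For $b<0$ we have $\gamma''=0$, and the first derivatives match continuously at $b=0$.) So $g_0$ is a difference of convex functions in the plane, and so is any finite sum of blocks. For infinitely many blocks this choice would require $\sum_i3x_i^2$, which is infinite on part of $c_0$: take $x_i=1/(2\sqrt i)$. The first component $6x_i$ of the gradient is not in $\ell^1=c_0^*$ either. The curvature $6h^2$ in the $a$-direction is too expensive, while the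 right-hand side of (3) asks only for $6bh^2$, and $\sum|y_i|$ is finite.

A gradient with $a$-curvature $6b$ comes from the potential $3a^2b+3\theta(b)$. Its gradient is $(6ab,\,3a^2+3\theta'(b))$, its Hessian has off-diagonal entry $6a$, and its determinant is $18b\theta''-36a^2=18(L^{-2}+2L^{-3})-36a^2$, which is negative for fixed $a\ne0$ and small $b$. So this potential is not convex.

**The way past.** Only the symmetric part of the derivative enters monotonicity. *Reverse the sign of $3a^2$ in the second component.* The off-diagonal entries become $6a$ and $-6a$, the symmetric part becomes $\operatorname{diag}(6b,3\theta'')$, which is exactly (3), and the field is no longer a gradient. It remains to define it for $b<0$, because we need an open domain in $\ell^1$. On $\mathcal Q=[-1,1]\times(-\infty,e^{-2}]$ set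
$$\mu_0(a,b)=\big(6ab,\ 3\theta'(b)-3a^2\big)\ (b\ge0),\qquad\mu_0(a,b)=(0,-3)\ (b<0).$$

**Lemma 5.** Let $P',P\in\mathcal Q$, $P_t=P'+t(P-P')$, $\gamma(t)=g_0(P_t)$, $\sigma(t)=\langle\mu_0(P_t),P-P'\rangle$. Then $|\gamma'(t_2)-\gamma'(t_1)|\le\sigma(t_2)-\sigma(t_1)$ for $0\le t_1\le t_2\le1$.

*Proof.* Write $(h,k)=P-P'$ and $P_t=(a_t,b_t)$, dropping the index $t$ where convenient.

**Step 1. The region $b>0$.** This step verifies the infinitesimal inequality. Here
$$\sigma'=6(hb+ak)h+(3\theta''k-6ah)k=6bh^2+3\theta''k^2\ge|\gamma''|$$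
by (3). So the claim holds on closed $t$-intervals with $b>0$. Since $g_0\in C^1$, $\gamma'$ is continuous; and $\sigma$, restricted to $\{b\ge0\}$, is continuous because $\theta'$ is. By a limit, the claim holds on closed intervals on which $b>0$ except at one endpoint.

**Step 2. The region $b<0$ and horizontal lines.** This step treats the parts where nothing bends. Where $b_t<0$ we have $\gamma'=0$ and $\sigma=-3k$, constant. If $k=0$ and $b_t\equiv0$, then $\gamma\equiv0$ and $\sigma\equiv0$.

**Step 3. Crossing $b=0$.** This step checks that $\sigma$ jumps upward. Let $k\ne0$ and $b_{t_0}=0$; then $t_0$ is the only zero of $b_t$, $\gamma'$ is continuous at $t_0$, and $\sigma(t_0)=-3a_{t_0}^2k$ is the limit of $\sigma$ from the side $b>0$, if that side is present. On the side $b<0$, if present, $\sigma=-3k$. If $k>0$, that side is $t<t_0$, and the jump in the direction of increasing $t$ is $-3a_{t_0}^2k+3k=3(1-a_{t_0}^2)k\ge0$. If $k<0$, that side is $t>t_0$, and the jump is $-3k+3a_{t_0}^2k=3(1-a_{t_0}^2)|k|\ge0$.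

Splitting $[t_1,t_2]$ at $t_0$ and adding the contributions gives the claim. $\square$

## The operator on $c_0\times\ell^1\times Z\times\mathbb R$

**Step 1. Normal form of the space.** This step reduces Theorem 1 to one concrete shape. Let $J:X\to X'$ be a linear isomorphism. If $T'$ is monotone on $X'$, then $T(x)=J^*T'(Jx)$ is monotone on $X$, because $\langle J^*\xi-J^*\eta,x-y\rangle=\langle\xi-\eta,Jx-Jy\rangle$, and it is multivalued at $x$ exactly when $T'$ is at $Jx$, since $J^*$ is injective. Isomorphisms also carry hyperplanes, Lipschitz functions and differences of continuous convex functions to objects of the same kind, hence Lipschitz $\delta$-convex hypersurfaces to such. Since $c_0\cong c_0\oplus\mathbb R$ by splitting off the first coordinate, we may assume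
$$X=W\times\mathbb R,\qquad W=c_0\times\ell^1\times Z,$$
with $Z$ a separable Banach space (possibly $\{0\}$) and max-norms on products. Then $W^*=\ell^1\times\ell^\infty\times Z^*$ with the sum norm, and $v=(0,1)$ has norm $1$.

**Step 2. The sum of blocks.** This step defines $g$ and $\mu$ and checks that they take values in the right spaces. Let
$$U=\{(x,y,z)\in W:\|x\|_\infty<1,\ \|y\|_1<e^{-2}\},$$
an open convex set, and for $w=(x,y,z)\in U$ put
$$g(w)=\sum_ig_0(x_i,y_i),\quad\mu(w)=\big((\mu_0^1(x_i,y_i))_i,(\mu_0^2(x_i,y_i))_i,0\big),\quad dg(w)=\big((2x_i\theta(y_i))_i,(x_i^2\theta'(y_i))_i,0\big).$$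
We have $|g_0(x_i,y_i)|\le|y_i|/2$, $|\mu_0^1|\le6|y_i|$, $|\mu_0^2|\le3$, $|2x_i\theta(y_i)|\le|y_i|$ and $|x_i^2\theta'(y_i)|\le\frac34$. So the series for $g$ converges, $\mu(w),dg(w)\in W^*$, and $\|dg(w)\|\le e^{-2}+\frac34\le2$.

**Step 3. Hypotheses of Lemma 4.** This step transfers the block inequality to the sum. For $w',w\in U$, the termwise derivatives of $\gamma(t)=g(w_t)$ are continuous in $t$ and bounded by $2(|y_i|+|y_i'|)+|y_i-y_i'|$, because $|y_i(t)|\le|y_i|+|y'_i|$ and $|x_i-x_i'|<2$. These bounds are summable, so by the Weierstrass test $\gamma\in C^1$ and $\gamma'(t)=\langle dg(w_t),w-w'\rangle$. In particular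
$$|g(w)-g(w')|\le2\|w-w'\|.\tag{4}$$
Each pair $(x_i,y_i)$ lies in $\mathcal Q$; summing Lemma 5 over $i$ gives (1).

By Lemma 4 the operator $T$ built from $g,\mu,dg$ is monotone and multivalued at each point of
$$G=\{w+g(w)v:w\in U\}.$$
Theorem 1 will follow once we show that $G$ is not covered by countably many Lipschitz $\delta$-convex hypersurfaces.

## One hypersurface containing a piece of $G$

Suppose $G\subset\bigcup_jA_j$ with Lipschitz $\delta$-convex hypersurfaces $A_j$. A hypersurface $A_j$ may be a graph over a hyperplane tilted against $W$, so we cannot directly say that $g$ is $\delta$-convex. This section extracts a usable substitute: a difference $F=p-q$ of convex functions that vanishes on a piece of $G$ and has a definite sign, with a definite size, just below it.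

**Step 1. Baire.** This step replaces countably many hypersurfaces by one. Let $A=\{\omega_1+f(\omega_1)v_1:\omega_1\in W_1\}$ be a Lipschitz $\delta$-convex hypersurface, $f=f_1-f_2$ Lipschitz, $f_i$ continuous convex. For $x=\omega_1+rv_1$ with $\omega_1\in W_1$, $r\in\mathbb R$, put
$$F(x)=r-f(\omega_1)=p(x)-q(x),\qquad p(x)=r+f_2(\omega_1),\quad q(x)=f_1(\omega_1).$$
Since $W_1$ is a closed hyperplane, $\omega_1$ and $r$ depend linearly and continuously on $x$. So $p,q$ are continuous and convex on $X$, $F$ is Lipschitz with some constant $\Lambda>0$, and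
$$A=\{F=0\},\qquad F(x+tv_1)=F(x)+t .$$
In particular hypersurfaces are closed. As $w\mapsto w+g(w)v$ is continuous, the sets $\{w\in U:w+g(w)v\in A_j\}$ are closed in $U$ and cover $U$. By Baire's theorem some $A=A_j$ contains $w+g(w)v$ for all $w$ in a ball $B(w^\circ,2\rho_0)\subset U$. Fix this $A$ with its $F,p,q,v_1,\Lambda$.

**Step 2. Moving along $A$ in the direction $v_1$.** This step shows that $F$ changes at a definite rate in the direction $v$. Write $v_1=u+\alpha v$ with $u\in W$, and put $B'=B(w^\circ,\rho_0)$, $t_0=\rho_0/(1+\|u\|)$, $s_0=t_0/\Lambda$, $\Lambda'=|\alpha|+2\|u\|$. For $w\in B'$ and $|t|\le t_0$ let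
$$k_w(t)=\alpha t-g(w+tu)+g(w).$$
Since $w+tu\in B(w^\circ,2\rho_0)$, the point
$$e_t=w+tu+g(w+tu)v=w+g(w)v+tv_1-k_w(t)v$$
lies in $A$. Subtracting this formula for $t$ and $t'$ gives $e_t+(k_w(t)-k_w(t'))v=e_{t'}+(t-t')v_1$. Apply $F$. The right side gives $F(e_{t'})+t-t'=t-t'$, and the left side differs from $F(e_t)=0$ by at most $\Lambda|k_w(t)-k_w(t')|$. Together with (4),
$$|t-t'|\le\Lambda|k_w(t)-k_w(t')|,\qquad|k_w(t)-k_w(t')|\le\Lambda'|t-t'| .$$
So $\Lambda'>0$, and $k_w$ is continuous and injective, hence strictly monotone, with $k_w(0)=0$ and $|k_w(\pm t_0)|\ge s_0$; its range therefore contains $[-s_0,s_0]$. The function $w\mapsto k_w(t_0)$ is continuous and nonvanishing on the connected set $B'$. So there is a sign $\nu\in\{\pm1\}$ such that $\nu k_w$ is increasing for *all* $w\in B'$.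

**Step 3. The sign below the surface.** This step records the conclusion:
$$\nu F\big(w+(g(w)-s)v\big)\le-\frac s{\Lambda'}\quad(w\in B',\ 0\le s\le s_0),\qquad\text{with value }F=0\text{ for }s=0.\tag{5}$$
Pick $t^*\in[-t_0,t_0]$ with $k_w(t^*)=s$. Then $w+(g(w)-s)v+t^*v_1=e_{t^*}\in A$, so $F(w+(g(w)-s)v)=-t^*$. Since $\nu k_w$ is increasing and $k_w(t^*)=s\ge0$, we have $\nu t^*\ge0$; and $|t^*|\ge s/\Lambda'$. If $s=0$, then $t^*=0$.

## Symmetrization: sup-norm Lipschitz convex functions become flat

We saw that the potential $\sum_i3x_i^2$ is too expensive on $c_0$. Now we must show that *every* choice of convex $p,q$ suffers from this. The device is to average over permutations of many coordinates and to fill the spare coordinates with $\pm\rho$. A small instance: $p(x)=\|x\|_\infty$ on $\mathbb R^{2m+1}$ is already symmetric, and with one coordinate $a\in[-\rho,\rho]$ and the others equal to $\pm\rho$ it is the constant $\rho$, so its dependence on $a$ has disappeared.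

**Step 1. A base point with free coordinates.** This step finds room for many unused coordinates. Since $x^\circ\in c_0$ and $y^\circ\in\ell^1$, there is $n$ such that $w^1$, obtained from $w^\circ=(x^\circ,y^\circ,z^\circ)$ by replacing the coordinates of $x^\circ,y^\circ$ with index $>n$ by $0$, lies in $B'$. Put $c=g(w^1)$ and $\omega=w^1+cv$. Choose $\rho\in(0,s_0]$ with $B(w^1,2\rho)\subset B'$ and with $p,q$ both $\Lambda_1$-Lipschitz on $B(\omega,3\rho)\subset X$; this is possible because continuous convex functions are locally Lipschitz. As $B(w^1,2\rho)\subset U$, varying the $(n+1)$-st coordinate of $y$ shows $2\rho\le e^{-2}$.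

**Step 2. Averaging.** This step builds symmetric convex functions on finite blocks. For $N\ge1$ and $x,y\in\mathbb R^N$ with $\|x\|_\infty<2\rho$, $\|y\|_1<2\rho$, let $\iota(x,y)\in W$ have these values in coordinates $n+1,\dots,n+N$ of the $c_0$- and $\ell^1$-components and $0$ elsewhere. Then $\|\iota(x,y)\|=\max(\|x\|_\infty,\|y\|_1)$. With $x_\pi=(x_{\pi(i)})_i$ for a permutation $\pi$ of $\{1,\dots,N\}$, put
$$p_N(x,y)=\frac1{N!}\sum_\pi p\big(\omega+\iota(x_\pi,y_\pi)\big),\qquad q_N\ \text{likewise}.$$
These functions are convex, invariant under simultaneous permutations of $x$ and $y$, and $\Lambda_1$-Lipschitz for $\max(\|x\|_\infty,\|y\|_1)$, because this norm is permutation invariant.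

Let $w=w^1+\iota(x_\pi,y_\pi)\in B'$ and $s=\sum_ig_0(x_i,y_i)$, which does not depend on $\pi$. Then $0\le s\le(2\rho)^2\cdot\frac12\|y\|_1\le4\rho^3\le\rho\le s_0$. The coordinates of $w^1$ with index $>n$ vanish and $g_0(0,0)=0$, so $g(w)=c+s$. Hence $\omega+\iota(x_\pi,y_\pi)=w+cv=w+(g(w)-s)v$, and averaging (5) gives
$$\nu(p_N-q_N)(x,y)\le-\frac1{\Lambda'}\sum_ig_0(x_i,y_i),\qquad p_N=q_N\text{ at }(x,y)\text{ if }\sum_ig_0(x_i,y_i)=0.\tag{6}$$

**Step 3. Two variables and fillers.** This step passes to functions of $(a,b)$. For $m\ge1$ let $N=2m+1$. For $(a,b)\in D=[-\rho,\rho]\times[0,\rho]$ let $\hat p_m(a,b)$ be $p_N$ evaluated with first coordinate pair $(a,b)$, $m$ further pairs $(\rho,0)$ and $m$ pairs $(-\rho,0)$; define $\hat q_m$ likewise. Both are convex and $\Lambda_1$-Lipschitz for the max-norm on $D$, and $\hat p_m(\cdot,0),\hat q_m(\cdot,0)$ are defined and convex on $|a|<2\rho$.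

**Step 4. Flatness on the edge $b=0$.** This step is where $c_0$ enters: we claim
$$|\hat p_m(a,0)-\hat p_m(0,0)|\le\frac{\Lambda_1\rho}{m+1}\qquad(|a|\le\rho),$$
and the same for $\hat q_m$. Consider the function $x\mapsto p_N(x,0)$ at the point $\bar x$ with $a=\rho$. There $m+1$ coordinates equal $\rho$; let $J\ni1$ be their index set. Let $\xi$ be a subgradient at $\bar x$, which exists because $\bar x$ is interior to the domain. Testing with $h_i=\eta\operatorname{sign}\xi_i$, $\eta>0$ small, gives $\eta\|\xi\|_1\le p_N(\bar x+h,0)-p_N(\bar x,0)\le\Lambda_1\eta$, so $\|\xi\|_1\le\Lambda_1$. A permutation of the indices in $J$ fixes $\bar x$ and leaves the function invariant, so it maps subgradients at $\bar x$ to subgradients at $\bar x$. Averaging $\xi$ over all permutations of $J$ gives a subgradient with $\ell^1$-norm $\le\Lambda_1$ and $m+1$ equal entries on $J$; its first entry is at most $\Lambda_1/(m+1)$ in modulus. This first entry is a subgradient of $\hat p_m(\cdot,0)$ at $\rho$. Likewise $\hat p_m(\cdot,0)$ has a subgradient of modulus $\le\Lambda_1/(m+1)$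 at $-\rho$, where $m+1$ coordinates equal $-\rho$. Subgradients of a convex function of one variable are nondecreasing, so all subgradients at points strictly between $-\rho$ and $\rho$ lie between these two, and $\hat p_m(\cdot,0)$ is $\Lambda_1/(m+1)$-Lipschitz on $[-\rho,\rho]$. The argument for $\hat q_m$ is the same.

**Step 5. The limit.** This step removes $m$. By (6), $\hat p_m(0,0)=\hat q_m(0,0)$. By Arzelà–Ascoli, along a subsequence $\hat p_m-\hat p_m(0,0)\to P$ and $\hat q_m-\hat q_m(0,0)\to Q$ uniformly on $D$. The limits are convex and $\Lambda_1$-Lipschitz, and Step 4 gives $P(a,0)=Q(a,0)=0$, hence $|P(a,b)|,|Q(a,b)|\le\Lambda_1b$. The filler pairs contribute $g_0(\pm\rho,0)=0$, so the sum in (6) equals $a^2\theta(b)$, and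
$$\nu(P-Q)(a,b)\le-\frac{a^2\theta(b)}{\Lambda'},\qquad(P-Q)(0,b)=0.\tag{7}$$

## Dyadic oscillation of a convex function vanishing on an edge

In the plane $a^2\theta(b)$ is a difference of convex functions, but the ones we found, with $S_0=3a^2+3\theta(b)$, do not vanish on $b=0$. For $P$ and $Q$ vanishing there, the following lemma applies. Its proof compares a point at height $b/2$ with a point at height $b$ and a point on the edge.

**Lemma 6.** Let $P:[-\rho,\rho]\times[0,\rho]\to\mathbb R$ be convex with $P(a,0)=0$ and $|P(a,b)|\le\Lambda_1b$. Put $I=[-\rho/3,\rho/3]$, $b_k=2^{-k}\rho$, $\kappa_k(a)=P(a,b_k)/b_k$. Then $\sum_{k\ge0}\operatorname{osc}_I\kappa_k\le2\Lambda_1$.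

*Proof.* Let $a,a''\in I$ and $a'=2a''-a$, so $|a'|\le\rho$. By convexity
$$P(a'',b_{k+1})=P\big(\tfrac12(a,b_k)+\tfrac12(a',0)\big)\le\tfrac12P(a,b_k).$$
Dividing by $b_{k+1}=b_k/2$ gives $\kappa_{k+1}(a'')\le\kappa_k(a)$ for all $a,a''\in I$. With $S_k=\sup_I\kappa_k$ and $i_k=\inf_I\kappa_k$ this reads $S_{k+1}\le i_k$. Since $|\kappa_k|\le\Lambda_1$,
$$\sum_{k=0}^K\operatorname{osc}_I\kappa_k=\sum_{k=0}^K(S_k-i_k)\le\sum_{k=0}^K(S_k-S_{k+1})=S_0-S_{K+1}\le2\Lambda_1.\qquad\square$$

For comparison, $a^2b$ has $\kappa_k(a)=a^2$ with the same positive oscillation $\rho^2/9$ at every scale, so it is not a difference of two functions as in the lemma.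

**Proof of Theorem 1.** Apply Lemma 6 to $P$ and to $Q$ of the previous section. For $R=P-Q$,
$$\sum_{k\ge0}\frac{|R(\rho/3,b_k)-R(0,b_k)|}{b_k}\le4\Lambda_1.$$
By (7), $R(0,b_k)=0$ and $|R(\rho/3,b_k)|\ge\frac{\rho^2}{9\Lambda'}\theta(b_k)$. So the $k$-th term is at least
$$\frac{\rho^2}{9\Lambda'}\cdot\frac{\theta(b_k)}{b_k}=\frac{\rho^2}{9\Lambda'}\cdot\frac1{\ln(1/\rho)+k\ln2},$$
and the series diverges. This contradiction shows that $G$, and hence the exceptional set of $T$, is not covered by countably many Lipschitz $\delta$-convex hypersurfaces. $\blacksquare$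

## A convex potential that dominates a monotone field in $\mathbb R^d$

We turn to Theorem 2. Double values of $T$ can be detected in smooth approximations $\tau$ of $T$: the symmetric part $e=\frac12(D\tau+D\tau^\top)$ becomes large. We want a convex $\varphi$ with $D^2\varphi\ge\frac12e$, so that $\varphi$ gets a kink wherever $T$ jumps. If $\tau=\nabla S$, then $\varphi=S$ will do, but $\tau$ need not be a gradient.

The idea is to look for the Legendre transform $\psi=\varphi^*$. Where all is smooth, $D^2\varphi=\mathsf P^{-1}$ with $\mathsf P=D^2\psi$ at the corresponding point, so we want $\mathsf P\le2e^{-1}$, that is, $e^{1/2}\mathsf Pe^{1/2}\le2I$. For a positive matrix it suffices that the *trace* is at most $2$, and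
$$\operatorname{tr}(e^{1/2}\mathsf Pe^{1/2})=e(\nabla\psi):D^2\psi=\operatorname{div}\tau(\nabla\psi).$$
So one scalar elliptic equation, essentially $\operatorname{div}\tau(\nabla\psi)=1$, controls the whole matrix, provided that its solution is convex. Two checks by hand: for $\tau(x)=cx$ the function $\psi=|y|^2/(2dc)$ solves the equation, and $\varphi=\frac{dc}2|x|^2$. For $d=1$ the equation says $\tau(\psi'(y))=y+\text{const}$; with the constant $0$ this gives $\varphi'=(\psi')^{-1}=\tau$, and $\varphi$ is a primitive of $\tau$.

We work periodically, so that there is no boundary. Recall that the distributional Hessian $D^2\varphi$ of a finite convex function on $\mathbb R^d$ is a symmetric-matrix-valued Radon measure, nonnegative in the sense that each $\langle D^2\varphi\,h,h\rangle$ is a nonnegative measure (for $|x|$ on $\mathbb R$ it is twice the unit mass at $0$). Below, [GT] denotes Gilbarg–Trudinger, *Elliptic Partial Differential Equations of Second Order* (2nd ed.).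

**Proposition 7.** Let $\ell,c,\delta>0$ and let $\tau\in C^\infty(\mathbb R^d,\mathbb R^d)$ satisfy $\tau(x+k)=\tau(x)+ck$ for $k\in\ell\mathbb Z^d$ and $\langle D\tau(x)h,h\rangle\ge\delta|h|^2$. Let $e=\frac12(D\tau+D\tau^\top)$ and $\lambda=dc$. There is a convex $\varphi\in C^1(\mathbb R^d)$ such that $\varphi-\frac\lambda2|x|^2$ is $\ell\mathbb Z^d$-periodic and $D^2\varphi\ge\frac12e\,dx$ as symmetric-matrix-valued measures. Consequently, for all $x,\xi\in\mathbb R^d$ and $s>0$,
$$\varphi(x+s\xi)+\varphi(x-s\xi)-2\varphi(x)\ge\tfrac12\int_0^s\langle\tau(x+r\xi)-\tau(x-r\xi),\xi\rangle\,dr.\tag{8}$$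

*Proof.* Seek $\psi(y)=\frac{|y|^2}{2\lambda}+\chi(y)$ with $\chi$ periodic. Put
$$a(y,p)=\tau(y/\lambda+p)-cy/\lambda .$$
This is smooth, $\lambda\ell\mathbb Z^d$-periodic in $y$, has bounded first derivatives (as $D\tau$ is periodic), and $\langle D_pa\,h,h\rangle\ge\delta|h|^2$. Let $\mathbb T=\mathbb R^d/\lambda\ell\mathbb Z^d$ and fix $\kappa\in(0,1]$ with $\kappa d\lambda\ell^2\le1$. The equation gets a small extra term $\kappa\chi$, which helps with existence and makes the convexity argument strict.

**Step 1. Existence.** This step solves the equation weakly. The operator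
$$\langle\mathcal A\chi,\eta\rangle=\int_{\mathbb T}a(y,\nabla\chi)\cdot\nabla\eta+\kappa\chi\eta$$
from $H^1(\mathbb T)$ to its dual is Lipschitz, and it is strongly monotone, because the pairing of $\mathcal A\chi-\mathcal A\tilde\chi$ with $\chi-\tilde\chi$ is at least $\delta\|\nabla(\chi-\tilde\chi)\|_2^2+\kappa\|\chi-\tilde\chi\|_2^2$. By the theorem of Zarantonello (or Browder–Minty) there is $\chi\in H^1(\mathbb T)$ with $\mathcal A\chi=0$, that is, $\operatorname{div}a(y,\nabla\chi)=\kappa\chi$. Testing with $1$ gives $\int\chi=0$.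

**Step 2. Regularity.** This step makes the equation hold pointwise. Write
$$a(y+h,\nabla\chi(y+h))-a(y,\nabla\chi(y))=A_h[\nabla\chi(y+h)-\nabla\chi(y)]+O(|h|),$$
where $A_h=\int_0^1D_pa\big(y+h,\nabla\chi(y)+r(\nabla\chi(y+h)-\nabla\chi(y))\big)dr$ is bounded with $\langle A_h\zeta,\zeta\rangle\ge\delta|\zeta|^2$, and the remainder $a(y+h,\nabla\chi(y))-a(y,\nabla\chi(y))$ is uniformly $O(|h|)$. Testing the differenced equation with $\chi(\cdot+h)-\chi$ gives
$$\delta\|\nabla\chi(\cdot+h)-\nabla\chi\|_2^2\le O(|h|)\,\|\nabla\chi(\cdot+h)-\nabla\chi\|_2 ,$$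
so $\|\nabla\chi(\cdot+h)-\nabla\chi\|_2=O(|h|)$ and $\chi\in H^2$. Now $a(y,\nabla\chi)=\tau(\nabla\psi)-cy/\lambda$ and $\operatorname{div}(cy/\lambda)=cd/\lambda=1$. Since $D^2\psi$ is symmetric, only the symmetric part of $D\tau$ contributes to $\operatorname{div}\tau(\nabla\psi)$, and the equation reads, almost everywhere,
$$e(\nabla\psi):D^2\psi=1+\kappa\chi.\tag{9}$$
If $d=1$, then $\chi\in H^2\subset C^{1,1/2}$. Since $e\ge\delta$ is smooth and periodic, (9) gives $\psi''=(1+\kappa\chi)/e(\psi')\in C^{0,1/2}$. If $d\ge2$, testing the weak equation with $\partial_k\eta$ shows that $\chi_k=\partial_k\chi\in H^1$ is a weak solution of $\operatorname{div}(A\nabla\chi_k+B)=\kappa\chi_k$, where $A=D_pa(y,\nabla\chi)$ is bounded, measurable and elliptic, and $B=\partial_{y_k}a(y,\nabla\chi)$ is bounded. By De Giorgi–Nash–Moser [GT, Thm 8.22], $\nabla\chi\in C^{0,\alpha}$. Then (9) is a linear elliptic equation for $\chi\in W^{2,2}_{loc}$ with $C^{0,\alpha}$ coefficients $e(\nabla\psi)$ and $C^{0,\alpha}$ right-hand side $1+\kappa\chi-\operatorname{tr}e(\nabla\psi)/\lambda$,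 and [GT, Thm 9.19] gives $\chi\in C^{2,\alpha}$. In all cases $\chi\in C^2$ and (9) holds everywhere.

**Step 3. Strict convexity of $\psi$ (Korevaar's argument).** This step is a maximum principle for the convexity defect. For $m=\frac{y_1+y_2}2$ let
$$\mathcal C(y_1,y_2)=\psi(m)-\tfrac12(\psi(y_1)+\psi(y_2))=\mathcal N(y_1,y_2)-\frac{|y_1-y_2|^2}{8\lambda},\qquad\mathcal N=\chi(m)-\tfrac12(\chi(y_1)+\chi(y_2)).$$
$\mathcal C$ is invariant under simultaneous translation by $\lambda\ell\mathbb Z^d$ and, as $\chi$ is bounded, tends to $-\infty$ as $|y_1-y_2|\to\infty$. So it attains its maximum, which is $\ge\mathcal C(y,y)=0$. Suppose it is attained at some $(y_1,y_2)$ with $y_1\ne y_2$. The first-order conditions in $y_1$ and $y_2$ give $\nabla\psi(y_1)=\nabla\psi(m)=\nabla\psi(y_2)=:\zeta$. Maximality of $h\mapsto\mathcal C(y_1+h,y_2+h)$ at $h=0$ gives $D^2\psi(m)\le\frac12(D^2\psi(y_1)+D^2\psi(y_2))$. Pair with the positive matrix $e(\zeta)$, which is *the same* at all three points, and use (9) three times: $1+\kappa\chi(m)\le1+\frac\kappa2(\chi(y_1)+\chi(y_2))$, so $\kappa\,\mathcal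 N(y_1,y_2)\le0$. But $\mathcal N=\mathcal C+\frac{|y_1-y_2|^2}{8\lambda}>0$, a contradiction. So $\mathcal C<0$ off the diagonal, and the continuous function $\psi$ is strictly convex.

**Step 4. Bounds.** This step turns (9) into a trace bound. Convexity gives $D^2\chi\ge-\frac1\lambda I$, and $\chi$ has period $\lambda\ell$ in each variable. Along a line in direction $i$, $\partial_i\chi+y_i/\lambda$ is nondecreasing, and $\partial_i\chi$ vanishes at some point (a maximum of $\chi$ on the line) and at its translate by $\lambda\ell$. Comparing with the two endpoints of this interval gives $-\ell\le\partial_i\chi\le\ell$. As $\chi$ has mean zero, it vanishes somewhere; changing the $d$ coordinates one at a time by at most $\lambda\ell$, we get $|\chi|\le d\lambda\ell^2$. By the choice of $\kappa$, $e(\nabla\psi):D^2\psi=1+\kappa\chi\le2$.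

**Step 5. Legendre transform.** This step produces $\varphi$. The function $\psi$ is $C^2$, strictly convex and superlinear, so $\varphi=\psi^*$ is finite, convex, $C^1$, and $\nabla\varphi$ is the inverse of the homeomorphism $\nabla\psi:\mathbb R^d\to\mathbb R^d$ (Rockafellar, *Convex Analysis*, Thm 26.6). For $k\in\ell\mathbb Z^d$ we have $\psi(y+\lambda k)=\psi(y)+\langle k,y\rangle+\frac\lambda2|k|^2$. Substituting $y+\lambda k$ for $y$ in $\varphi(x+k)=\sup_y(\langle x+k,y\rangle-\psi(y))$ gives $\varphi(x+k)=\varphi(x)+\lambda\langle x,k\rangle+\frac\lambda2|k|^2$. So $\varphi-\frac\lambda2|x|^2$ is $\ell\mathbb Z^d$-periodic.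

**Step 6. The matrix inequality.** This step uses the trace bound. Let $K=\{\nabla\psi(y):\det D^2\psi(y)=0\}$. It is closed, as a homeomorphic image of a closed set, and Lebesgue null by Sard's theorem for the $C^1$ map $\nabla\psi$. On $\mathbb R^d\setminus K$ the inverse function theorem gives $\varphi\in C^2$ and $D^2\varphi(x)=\mathsf P^{-1}$ with $\mathsf P=D^2\psi(\nabla\varphi(x))>0$. Since $\nabla\psi(\nabla\varphi(x))=x$, Step 4 says $\operatorname{tr}(e(x)\mathsf P)\le2$. The positive matrix $e^{1/2}\mathsf Pe^{1/2}$ has trace $\le2$, so it is $\le2I$; hence $\mathsf P\le2e^{-1}$ and $\mathsf P^{-1}\ge\frac12e(x)$. On the null set $K$ the measure $D^2\varphi$ is $\ge0$ while $e\,dx$ vanishes. So $D^2\varphi\ge\frac12e\,dx$.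

**Step 7. Second differences.** This step deduces (8). Mollify: $\varphi_\eta=\varphi*\rho_\eta$ and $\tau_\eta=\tau*\rho_\eta$ satisfy $\langle D^2\varphi_\eta h,h\rangle\ge\frac12\langle D\tau_\eta h,h\rangle$ pointwise. Therefore
$$\varphi_\eta(x+s\xi)+\varphi_\eta(x-s\xi)-2\varphi_\eta(x)=\int_{-s}^s(s-|r|)\langle D^2\varphi_\eta(x+r\xi)\xi,\xi\rangle\,dr\ge\tfrac12\int_{-s}^s(s-|r|)\tfrac d{dr}\langle\tau_\eta(x+r\xi),\xi\rangle\,dr .$$
The boundary terms vanish on integrating by parts, and the last integral equals $\int_0^s\langle\tau_\eta(x+r\xi)-\tau_\eta(x-r\xi),\xi\rangle\,dr$. Let $\eta\to0$. $\square$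

## From a monotone operator to a kinked convex function

**Proof of Theorem 2.** We may take $X=\mathbb R^d$ Euclidean, $d\ge1$, $X^*=\mathbb R^d$ (for $d=0$ there is nothing to prove). For $j\in\mathbb N=\{1,2,\dots\}$ let
$$\Gamma_j=\{(x,x^*):x^*\in T(x),\ |x|\le j,\ |x^*|\le j\},$$
and let $E_j$ be the set of $x$ for which $\Gamma_j$ contains two pairs $(x,x^*)\ne(x,y^*)$. The exceptional set is $\bigcup_jE_j$. Fix $j$ and put $c=2$.

**Step 1. Extension to an operator that is linear far away.** This step gives us an everywhere defined operator. The set $\Gamma_j\cup\{(x,cx):|x|\ge2j\}$ is monotone: for $|x|\ge2j$ and $(y,y^*)\in\Gamma_j$,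
$$\langle cx-y^*,x-y\rangle\ge c|x|^2-cj|x|-j|x|-j^2\ge\tfrac c2|x|^2-\tfrac32j|x|\ge|x|\big(cj-\tfrac32j\big)\ge0,$$
where we used $j\le|x|/2$. By Zorn's lemma it has a maximal monotone extension $M$ (one whose graph is contained in no larger monotone graph). The domain of $M$ is nearly convex (Rockafellar–Wets, *Variational Analysis*, Thm 12.41): there is a convex $C$ with $C\subset\operatorname{dom}M\subset\overline C$. Since $\overline C$ is convex and contains $\{|x|\ge2j\}$, $\overline C=\mathbb R^d$. A dense convex subset of $\mathbb R^d$ is $\mathbb R^d$, since otherwise it would lie in a closed half-space. So $\operatorname{dom}M=\mathbb R^d$.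

For $|x|>2j$, $M(x)=\{cx\}$: if $u\in M(x)$, then $\langle c(x+th)-u,th\rangle\ge0$ for all $h$ and small $t>0$; dividing by $t$ and letting $t\to0$ gives $\langle cx-u,h\rangle\ge0$ for all $h$, so $u=cx$. For $|x|\le2j$ and $0\ne u\in M(x)$, take $h=u/|u|$ and $x'=x+(4j+1)h$; then $2j<|x'|\le6j+1$, and monotonicity gives $|u|=\langle u,h\rangle\le c\langle x',h\rangle\le c(6j+1)$. So $M$ is locally bounded, and by maximality its graph is closed.

**Step 2. Periodization.** This step prepares for Proposition 7. Let $\ell=10j$. Define $M^\#(x)=ck+M(x-k)$ if $|x-k|\le4j$ for some $k\in\ell\mathbb Z^d$ (these balls are disjoint), and $M^\#(x)=\{cx\}$ otherwise. For $2j<|x-k|\le4j$ the first formula also gives $\{cx\}$, so $M^\#(x)=\{cx\}$ whenever $|x-k|>2j$ for all $k$. Moreover $M^\#(x+k)=M^\#(x)+ck$ for $k\in\ell\mathbb Z^d$, and the graph of $M^\#$ contains $\Gamma_j$. A ball of radius $j$ that meets some $\{|x-k|\le2j\}$ is contained in $\{|x-k|\le4j\}$. So on every ball of radius $j$ the operator $M^\#$ coincides either with a translate of $M$ or with $x\mapsto\{cx\}$;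 it is monotone there, locally bounded, with locally closed graph. It is then globally monotone: subdivide a segment $[x,x']$ by equidistant points $x=x_0,\dots,x_N=x'$ with step less than $j$, take $u_i\in M^\#(x_i)$ with $u_0,u_N$ prescribed, and sum the inequalities $\langle u_{i+1}-u_i,x'-x\rangle\ge0$.

**Step 3. Smoothing.** This step produces the fields $\tau$. Choose a selection $\beta(x)\in M^\#(x)$ with $\beta(x+k)=\beta(x)+ck$ for $k\in\ell\mathbb Z^d$: choose on one period cell and extend. By Theorem A, $M^\#$ is single-valued almost everywhere, since Lipschitz hypersurfaces in $\mathbb R^d$ are Lebesgue null. At such points $\beta$ is continuous, by closed graph and local boundedness, so $\beta$ is measurable. Put $\tau_\varepsilon=\beta*\rho_\varepsilon+\varepsilon\,\mathrm{id}$ with a standard mollifier supported in $\{|z|\le\varepsilon\}$, $0<\varepsilon\le1$. Then $\tau_\varepsilon\in C^\infty$, $\tau_\varepsilon(x+k)=\tau_\varepsilon(x)+(c+\varepsilon)k$, and, because $\beta*\rho_\varepsilon$ is monotone, $\langle D\tau_\varepsilon h,h\rangle\ge\varepsilon|h|^2$.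 Let $\varphi_\varepsilon$ be given by Proposition 7, normalized by $\varphi_\varepsilon(0)=0$, with $\lambda_\varepsilon=d(2+\varepsilon)\le3d$.

**Step 4. A limit potential.** This step provides compactness. The function $\varphi_\varepsilon-\frac{\lambda_\varepsilon}2|x|^2$ is $C^1$, has period $\ell$ in each variable, and along each coordinate line its derivative plus $\lambda_\varepsilon x_i$ is nondecreasing, since $\varphi_\varepsilon$ is convex. As in Step 4 of Proposition 7, its partial derivatives are bounded by $\lambda_\varepsilon\ell\le3d\ell$. By Arzelà–Ascoli, for a sequence $\varepsilon\to0$, $\varphi_\varepsilon\to\varphi_j$ locally uniformly, with $\varphi_j$ convex.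

**Step 5. Kinks on $E_j$.** This step turns the double value into a linear lower bound for second differences. Let $x\in E_j$, $(x,x^*),(x,y^*)\in\Gamma_j$ and $\xi=y^*-x^*\ne0$. Let $C$ bound $|\beta(\cdot)-x^*|$ and $|\beta(\cdot)-y^*|$ on the ball of radius $|\xi|+1$ about $x$. For $0<r\le1$ and $|z|\le\varepsilon$, monotonicity of $M^\#$ gives
$$\langle\beta(x+r\xi-z)-y^*,r\xi-z\rangle\ge0,\quad\text{so}\quad\langle\beta(x+r\xi-z),\xi\rangle\ge\langle y^*,\xi\rangle-C\varepsilon/r,$$
$$\langle\beta(x-r\xi-z)-x^*,-r\xi-z\rangle\ge0,\quad\text{so}\quad\langle\beta(x-r\xi-z),\xi\rangle\le\langle x^*,\xi\rangle+C\varepsilon/r.$$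
Average over $z$ with weight $\rho_\varepsilon(z)$ and subtract; the term $\varepsilon\,\mathrm{id}$ contributes $2\varepsilon r|\xi|^2\ge0$:
$$\langle\tau_\varepsilon(x+r\xi)-\tau_\varepsilon(x-r\xi),\xi\rangle\ge|\xi|^2-2C\varepsilon/r ,$$
and the left side is also $\ge0$. Insert this in (8) and let $\varepsilon\to0$ along the sequence. By Fatou's lemma, for $0<s\le1$,
$$\varphi_j(x+s\xi)+\varphi_j(x-s\xi)-2\varphi_j(x)\ge\tfrac12s|\xi|^2.\tag{10}$$
At a point of differentiability the left side would be $o(s)$. So $\varphi_j$ is not differentiable at $x$.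

**Step 6. One function for all $j$.** This step sums up. Let $a_j=2^{-j}\big(1+\sup_{|x|\le j}|\varphi_j|\big)^{-1}$ and $\Phi=\sum_ja_j\varphi_j$. On $\{|x|\le R\}$ the terms with $j\ge R$ are bounded by $2^{-j}$, so the series converges locally uniformly, and $\Phi$ is convex and continuous. Second differences of convex functions are $\ge0$, so at $x\in E_j$ the second difference of $\Phi$ is at least $a_j$ times that of $\varphi_j$, and (10) shows that $\Phi$ is not differentiable at $x$. $\blacksquare$

## Which sets are exceptional in finite dimensions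

**Proof of Theorem 3.** As before we may take $X=\mathbb R^d$ with its Euclidean norm.

**(i)$\Rightarrow$(ii).** This is Theorem 2.

**(ii)$\Rightarrow$(iii).** This is Theorem B.

**(ii)$\Rightarrow$(i).** For a continuous convex $\Phi$ on $\mathbb R^d$ the subdifferential $\partial\Phi$ is monotone, and it is multivalued exactly where $\Phi$ is not differentiable.

**(iii)$\Rightarrow$(ii).** This step builds one convex function from the hypersurfaces. Let $A\subset\bigcup_iA_i$ with $A_i=\{w+f_i(w)v_i:w\in W_i\}$ and $f_i=f_{i,1}-f_{i,2}$, where $f_{i,1},f_{i,2}$ are continuous and convex. Put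
$$F_i(w+rv_i)=\max\{r+f_{i,2}(w),\,f_{i,1}(w)\}\qquad(w\in W_i,\ r\in\mathbb R).$$
This is continuous and convex on $\mathbb R^d$. At a point of $A_i$, that is, for $r=f_i(w)$, both entries of the maximum equal $f_{i,1}(w)$. So for $s>0$ the value at step $+sv_i$ is $f_{i,1}(w)+s$, the value at step $-sv_i$ is $f_{i,1}(w)$, and the second difference with step $sv_i$ equals $s$. With $a_i=2^{-i}\big(1+\sup_{|x|\le i}|F_i|\big)^{-1}$ the sum $\sum_ia_iF_i$ converges locally uniformly to a continuous convex function. As in Step 6 above, at a point of $A_i$ its second difference with step $sv_i$ is at least $a_is$, so it is non-differentiable on $\bigcup_iA_i\supset A$. $\blacksquare$
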